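# Highly recursive planar graphs and recursive 4-colorings

## 1. Three colors: a planar graph that waits for every algorithm

We fix the vocabulary first. A countable graph $G=(V,E)$ has a vertex set $V\subseteq\mathbb N$ and a symmetric edge set $E\subseteq V\times V$. Unless stated otherwise, graphs are connected, without loops or multiple edges, and every vertex has finite degree.

**Definition.** $G$ is *recursive* if $V$ and $E$ are recursive sets. A recursive graph is *highly recursive* if some partial recursive function $f$ gives the degree $f(v)$ of every $v\in V$. A *$k$-coloring* is a map $g:V\to\{1,\dots,k\}$ with $g(u)\ne g(v)$ whenever $(u,v)\in E$; it is *recursive* if $g$ is a recursive function.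

High recursiveness means that from $v$ you can compute the complete list of neighbors of $v$: search until $f(v)$ of them have appeared, then stop. Conversely, from a complete list you can read off the degree. Plain recursiveness is weaker. For example, take vertices $a_0,a_1,\dots$ and $b_0,b_1,\dots$, edges $a_ea_{e+1}$, $b_kb_{k+1}$ and $a_0b_0$, and in addition the edge $a_e b_{\langle e,s\rangle}$ whenever $\varphi_e(e)$ halts in exactly $s$ steps. (Here $\varphi_0,\varphi_1,\dots$ is a standard numbering of the partial recursive functions.) This graph is connected, recursive, and has finite degrees, since for each $e$ there is at most one such $s$. But for $e\ge1$ the degree of $a_e$ is $3$ if $\varphi_e(e)$ halts and $2$ otherwise. So it is not highly recursive.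

The general question is whether a planar graph given this explicitly, and colorable with $k$ colors, can be colored with $k$ colors by an algorithm. For $k=2$ the answer is yes: fix a vertex $v_0$, find any path from $v_0$ to $v$ by search, and color $v$ by the parity of its length. In a connected 2-colorable graph this parity does not depend on the path. For $k=3$ the answer is already no, and the proof is short.

**Proposition 1.** There is a connected highly recursive planar graph that is 3-colorable and has no recursive 3-coloring.

*Proof.* The basic object is the *rhombus*: vertices $u,a,b,u'$ with edges $ab,\ ua,\ ub,\ u'a,\ u'b$. In every 3-coloring, $a$ and $b$ have different colors, and $u$ and $u'$ both get the third color. So a chain of rhombi from $u^0$ to $u^1$ to $u^2$ and so on is a wire: it carries the color of $u^0$ as far as we like.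

Let $\psi(n)=\varphi_n(n)$ if this is defined and lies in $\{0,1\}$, and let $\psi(n)$ be undefined otherwise. Read $0$ as "equal" and $1$ as "different". Let $\psi_s(n)\downarrow$ mean that this value has been found within $s$ steps, with $\psi_0$ nowhere defined. Let $L_n$ be the least $s\ge 1$ with $\psi_s(n)\downarrow$, or $\infty$ if there is none.

For every $n$ take vertices $m_n,u_n^0,w_n^0$ with edges $m_nu_n^0$, $m_nw_n^0$. From $u_n^0$ build a chain of rhombi $u_n^{t-1},a_n^t,b_n^t,u_n^t$ for all $t$ with $1\le t\le L_n$. Build a second chain from $w_n^0$ in the same way. If $L=L_n<\infty$, add a cap: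

- if $\psi(n)=0$, add the edge $u_n^Lw_n^L$;
- if $\psi(n)=1$, add two adjacent new vertices, both joined to $u_n^L$ and to $w_n^L$. This is a rhombus with ends $u_n^L,w_n^L$.

Finally add all edges $m_nm_{n+1}$. The graph is planar: put the $m_n$ on a horizontal line, draw the two chains at $m_n$ going up side by side, and close them at the top if there is a cap. It is connected. It is highly recursive, because a vertex at level $t$ of gadget $n$ exists iff $t\le L_n$, and both $t<L_n$ and $t=L_n$ can be decided by running $t$ steps.

*It is 3-colorable.* Choose $h(n)\in\{0,1\}$ with $h(n)\neq\psi(n)$ whenever $\psi(n)$ is defined. Give $m_n$ color 1 for even $n$ and 2 for odd $n$, and give $u^0_n$ color 3. Give $w_n^0$ color 3 if $h(n)=0$, and the color in $\{1,2\}$ not used on $m_n$ if $h(n)=1$. Continue along the rhombi. If $\psi(n)=0$, then $h(n)=1$ and the edge of the cap is properly colored. If $\psi(n)=1$, then $h(n)=0$, both ends have color 3, and the two new vertices get 1 and 2.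

*It has no recursive 3-coloring.* From a 3-coloring $g$ compute $h(n)=0$ if $g(u_n^0)=g(w_n^0)$ and $h(n)=1$ otherwise. Suppose $\psi(n)=h(n)$. Then the gadget is capped, and its wires carry the colors of $u_n^0,w_n^0$ to the cap. If the value is $0$, the adjacent vertices $u_n^L,w_n^L$ have equal colors. If it is $1$, the ends of a rhombus have different colors. Both are impossible, so $h(n)\ne\psi(n)$ whenever $\psi(n)$ is defined. If $g$ were recursive, $h$ would be $\varphi_n$ for some $n$, and $\varphi_n(n)=h(n)\in\{0,1\}$ would give $\psi(n)=h(n)$, a contradiction. $\square$

The proof has three parts. There is a **choice** that every coloring must make at a fixed finite place. There is a **wire** that keeps the choice intact for an unbounded time while we wait for $\varphi_n(n)$. There is a **cap** that punishes one answer and tolerates the others. High recursiveness is what makes the waiting necessary: once a vertex is present, its neighbors must be known, so the cap has to be built far away from the choice. We now ask what changes with four colors.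

## 2. Four colors, and why color-carrying wires close up

By the Four Color Theorem and compactness, every planar graph, finite or countably infinite, is 4-colorable. On the effective side, the following is known. Bean constructed a 3-colorable recursive planar connected graph with no recursive $k$-coloring for any $k$, so one has to work with highly recursive graphs. Bean showed that every highly recursive $k$-colorable graph has a recursive $2k$-coloring, and Schmerl improved $2k$ to $2k-1$. From the work of Bean and Schmerl it follows that every highly recursive planar graph has a recursive 6-coloring, and Carstens improved this to a recursive 5-coloring. The problem for this lecture is: *does every highly recursive planar graph have a recursive 4-coloring?* The answer, proved below as Theorem 7, is no.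

The natural first attempt is to imitate the rhombus: replace the edge $ab$ by a triangle $abc$ and join both $u$ and $u'$ to all of $a,b,c$. In every 4-coloring $u'$ has the color of $u$. This graph, $K_5$ minus an edge, is planar. But look at its drawing. If $u$ and $u'$ lay on the same side of the triangle $abc$, the edges from $u$ to $a,b,c$ would cut that side into three regions, each with only two of $a,b,c$ on its boundary, and $u'$, lying in one of these regions, could not be joined to the third. So the triangle always separates $u$ from $u'$. This ruins the wire.

**Proposition 2.** Let $H=H_1\cup H_2$, where $H_1$ and $H_2$ have exactly a triangle $T$ in common, and suppose $H_2$ is 4-colorable. Then every 4-coloring of $H_1$ extends to a 4-coloring of $H$.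

*Proof.* Let $g_1,g_2$ be 4-colorings of $H_1,H_2$. Each gives three different colors to the vertices of $T$. So there is a permutation $\pi$ of the four colors with $\pi g_2=g_1$ on $T$, and $g_1\cup\pi g_2$ is a 4-coloring of $H$, since every edge lies in $H_1$ or $H_2$. $\square$

Planar caps are 4-colorable, so a planar cap behind a triangle punishes nothing. What we need is a signal carried by a longer cycle.

## 3. Four-cycles and the antiprism tube

For a 4-cycle $C$ in a graph properly colored with at most 4 colors, let $\kappa(C)\in\{2,3,4\}$ be the number of colors on $C$. A 4-cycle has two pairs of opposite vertices. If $\kappa=2$, both pairs are monochromatic; if $\kappa=4$, neither is; if $\kappa=3$, exactly one is. For example, the colors $(1,2,1,3)$ in cyclic order give $\kappa=3$ with the first pair monochromatic. The number $\kappa$ does not change when the colors are permuted.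

**Definition.** An *antiprism step* consists of two 4-cycles $a_0a_1a_2a_3$ and $b_0b_1b_2b_3$ (indices mod 4) with $b_j$ joined to $a_j$ and $a_{j+1}$ for each $j$.

It is planar with the $b$-cycle nested inside the $a$-cycle: put $b_j$ near the middle of the edge $a_ja_{j+1}$. The ring between the cycles is cut into the eight triangles $a_ja_{j+1}b_j$ and $a_jb_{j-1}b_j$.

**Lemma 3.** In every proper 4-coloring of the antiprism step, if $\kappa(a)=2$ then $\kappa(b)=2$, and if $\kappa(a)=4$ then $\kappa(b)=4$.

*Proof.* Permute colors. If $a=(1,2,1,2)$, every $b_j$ sees both 1 and 2, so $b_j\in\{3,4\}$ and $\kappa(b)=2$. If $a=(1,2,3,4)$, then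
$$b_0\in\{3,4\},\quad b_1\in\{1,4\},\quad b_2\in\{1,2\},\quad b_3\in\{2,3\}.$$
If $b_0=3$, then going backwards around the cycle $b_3=2$, $b_2=1$, $b_1=4$. If $b_0=4$, then going forwards $b_1=1$, $b_2=2$, $b_3=3$. In both cases $\kappa(b)=4$. $\square$

What about $\kappa=3$? Take $a=(1,2,1,3)$. Then $b_0,b_1\in\{3,4\}$ and $b_2,b_3\in\{2,4\}$. If $b_0=3$, then $b_1=4$, $b_2=2$, $b_3=4$. If $b_0=4$, then $b_1=3$, $b_3=2$, $b_2=4$. So $b$ is $(3,4,2,4)$ or $(4,3,4,2)$: there are still three colors, but *which* opposite pair is monochromatic can be chosen freely.

So a tube of nested antiprism steps is a wire for the values $2$ and $4$, and either value can be punished at the end of the tube: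

- the edge $a_0a_2$ inside the last 4-cycle forbids $\kappa=2$;
- a new vertex, the *hub*, joined to all four vertices of the last 4-cycle forbids $\kappa=4$.

We have wires and caps. What is missing is the choice: a place where every coloring must commit to 2 or 4.

## 4. A single quadrilateral face can always escape to three colors

The obvious hope is a finite planar graph with one quadrilateral face $Q$ such that $\kappa(Q)\in\{2,4\}$ in every 4-coloring. This hope fails for every graph.

**Proposition 4.** Let $H$ be a finite plane graph with a face bounded by a 4-cycle $Q=a_0a_1a_2a_3$. If $H$ has a 4-coloring, it has one with $\kappa(Q)=3$.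

*Proof.* Start with a coloring with $\kappa(Q)\ne3$, and permute colors so that $Q$ is colored $(1,2,3,4)$ or $(1,2,1,2)$. For two colors $c,d$, a component of the subgraph induced by the vertices of colors $c,d$ may have its two colors exchanged, and the coloring stays proper.

Let $K$ be the $\{1,3\}$-component of $a_0$. If $a_2\notin K$, exchange the colors on $K$: then $Q$ becomes $(3,2,3,4)$ or $(3,2,1,2)$, and $\kappa(Q)=3$.

If $a_2\in K$, there is a path $P$ from $a_0$ to $a_2$ through colors 1, 3 only. We claim that the $\{2,4\}$-component of $a_1$ does not contain $a_3$. Otherwise there is a path $P'$ from $a_1$ to $a_3$ through colors 2, 4. It is disjoint from $P$, and neither path uses an edge of $Q$, because the edges of $Q$ join a vertex of color 1 or 3 to one of color 2 or 4. Put a new vertex into the face $Q$ and join it to $a_0,a_1,a_2,a_3$. The graph is still planar, but the five vertices, the cycle $Q$, the four new edges and the paths $P,P'$ form a subdivision of $K_5$, a contradiction. So we may exchange colors on the $\{2,4\}$-component of $a_1$ without changing $a_3$, and $Q$ becomes $(1,4,3,4)$ or $(1,4,1,2)$. Again $\kappa(Q)=3$. $\square$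

So one face will not do. But the proposition speaks about one face at a time. It leaves open a graph with several quadrilateral faces in which each face can have three colors, but not all of them at once. Then every coloring has to commit *somewhere*, and we attach a tube to every face.

## 5. A seven-vertex graph with three quadrilateral faces

**The graph $S$.** The vertices are $p,q,r,x,y,z,o$. The edges are
$$pq,\ qr,\ rp;\quad xp,\ xq;\quad yq,\ yr;\quad zr,\ zp;\quad ox,\ oy,\ oz.$$
Draw the triangle $pqr$. Inside it draw the hexagon $p\,x\,q\,y\,r\,z$, so that $pqx$, $qry$, $rpz$ are faces. Inside the hexagon place $o$, joined to $x,y,z$. This leaves three quadrilateral faces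
$$Q_1=(o,x,q,y),\qquad Q_2=(o,y,r,z),\qquad Q_3=(o,z,p,x).$$
The rotation $p\to q\to r\to p$, $x\to y\to z\to x$, $o\to o$ is an automorphism and carries $Q_1\to Q_2\to Q_3\to Q_1$.

Put $\Lambda=\{1,2,3\}\times\{2,4\}$, with its six elements coded as the numbers $0,\dots,5$.

**Lemma 5.** (1) In every proper 4-coloring of $S$ some $Q_i$ has $\kappa(Q_i)\in\{2,4\}$. (2) For every $(i,k)\in\Lambda$ there is a proper 4-coloring of $S$ with $\kappa(Q_i)=k$ and $\kappa(Q_{i'})=3$ for both $i'\ne i$.

*Proof of (1).* Permuting colors, let $p,q,r$ have colors $1,2,3$. Looking at neighbors, $x\in\{3,4\}$, $y\in\{1,4\}$, $z\in\{2,4\}$.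

If $o=4$, then $x=3$ and $y=1$, so $Q_1=(o,x,q,y)$ is colored $(4,3,2,1)$ and $\kappa(Q_1)=4$.

Otherwise $o$ has the color of one of $p,q,r$. The rotation permutes $p,q,r$ cyclically and permutes the faces $Q_i$, so after a rotation and a renaming of colors we may assume that $o$ has the color of $q$, that is $o=2$, with $p,q,r$ still colored $1,2,3$. Suppose $\kappa(Q_i)=3$ for all $i$, so that in each $Q_i$ exactly one opposite pair is monochromatic.

- In $Q_2=(o,y,r,z)$ the pair $o,r$ has colors $2,3$, so the other pair must agree: $y=z$. As $y\in\{1,4\}$ and $z\in\{2,4\}$, this forces $y=z=4$.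
- In $Q_3=(o,z,p,x)$ the pair $o,p$ has colors $2,1$, so $z=x$, hence $x=4$.
- Now in $Q_1=(o,x,q,y)$ both $o=q=2$ and $x=y=4$, so $\kappa(Q_1)=2$, a contradiction.

*Proof of (2).* Let $(p,q,r)=(1,2,3)$.

- With $(o,x,y,z)=(2,4,4,4)$ we get $Q_1=(2,4,2,4)$, $Q_2=(2,4,3,4)$, $Q_3=(2,4,1,4)$. This realizes $(1,2)$.
- With $(o,x,y,z)=(2,3,4,4)$ we get $Q_1=(2,3,2,4)$, $Q_2=(2,4,3,4)$, $Q_3=(2,4,1,3)$. This realizes $(3,4)$.

Both are proper: $x\in\{3,4\}$, $y\in\{1,4\}$, $z\in\{2,4\}$ hold, and $o=2$ differs from $x,y,z$. Applying the rotation once and twice to each of the two colorings gives the remaining four cases. $\square$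

## 6. The graph $G_\psi$: avoiders are 4-colorings

In Section 1 the colorings corresponded to functions $h$ with $h(n)\neq\psi(n)$. We separate this correspondence from the diagonalization.

**Definition.** Let $\psi$ be a partial recursive function with values in $\Lambda$. An *avoider* of $\psi$ is a total $h:\mathbb N\to\Lambda$ with $h(n)\ne\psi(n)$ whenever $\psi(n)$ is defined.

If $\psi(n)=(1,2)$ for even $n$ and $\psi(n)$ is undefined for odd $n$, the constant function $(2,4)$ is an avoider. Every $\psi$ has avoiders, since $\Lambda$ has more than one element; whether one of them is recursive is another matter.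

**Theorem 6.** Uniformly in an index for $\psi$ one can construct a connected highly recursive planar graph $G_\psi$ of maximum degree at most 9 such that

(a) every 4-coloring of $G_\psi$ computes an avoider of $\psi$;

(b) every avoider of $\psi$ computes a 4-coloring of $G_\psi$.

**Step 1: the construction.** The purpose is to hang a tube into each of the three quadrilateral faces of a copy of $S$, and to cap exactly the tube that $\psi(n)$ names, with the cap that $\psi(n)$ names.

Fix a recursive approximation $\psi_s$ of $\psi$: "$\psi_s(n)\downarrow$" is decidable, $\psi_0$ is nowhere defined, and values once given persist. For $i\in\{1,2,3\}$ let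
$$L_{n,i}=\text{the least } s\ge1\text{ with }\psi_s(n)\downarrow=(i,k)\text{ for some }k,$$
and $L_{n,i}=\infty$ if there is no such $s$. For given $n,i,t$ the relations $t<L_{n,i}$ and $t=L_{n,i}$ are decidable, and for each $n$ at most one of the $L_{n,i}$ is finite.

For every $n$ take a copy $S_n$ of $S$ with vertices $p_n,q_n,\dots$ and faces $Q_{n,i}$. For each $i$ attach a tube in $Q_{n,i}$:

- Let $C^0_{n,i}=Q_{n,i}$, with vertices labelled $a^0_0,a^0_1,a^0_2,a^0_3$ in the cyclic order in which they were listed in Section 5.
- For each $t$ with $1\le t\le L_{n,i}$ add a new 4-cycle $C^t_{n,i}=a^t_0a^t_1a^t_2a^t_3$ and join $a^t_j$ to $a^{t-1}_j$ and $a^{t-1}_{j+1}$ (an antiprism step).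
- If $L=L_{n,i}<\infty$ and $\psi(n)=(i,2)$, add the edge $a^L_0a^L_2$.
- If $L=L_{n,i}<\infty$ and $\psi(n)=(i,4)$, add a hub joined to all four vertices of $C^L_{n,i}$.

Finally add the edges $p_np_{n+1}$ for all $n$. Code the vertices of $S_n$ in a fixed way; let $a^t_j$ with $t\ge1$ carry the code of $(n,i,t,j)$, and let a hub carry the code of $(n,i,L,4)$.

**Step 2: $G_\psi$ is connected and highly recursive, of maximum degree at most 9.** The purpose is to see that the graph can be computed locally although $L_{n,i}$ cannot be computed.

Connectedness is clear, and there are no loops or multiple edges. Whether $a^t_j$ exists in tube $(n,i)$ is the question whether $t\le L_{n,i}$, and a hub with code $(n,i,L,4)$ exists iff $L=L_{n,i}$ and the value of $\psi(n)$, then already found, is $(i,4)$. Both are decidable, so $V$ is recursive.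

The neighbors are computed as follows. A tube vertex $a^t_j$ with $t\ge 1$ has the neighbors $a^t_{j-1},a^t_{j+1}$ and $a^{t-1}_j,a^{t-1}_{j+1}$. If $t<L_{n,i}$ it also has $a^{t+1}_{j-1},a^{t+1}_j$, and if $t=L_{n,i}$ it has whatever the cap prescribes. A vertex of $S_n$ has its neighbors in $S_n$, two level-1 vertices for each of the faces $Q_{n,i}$ on which it lies (level 1 always exists, as $L_{n,i}\ge1$), and, if it is $p_n$, the vertices $p_{n-1}$ (for $n\ge 1$) and $p_{n+1}$. So $E$ and the degree function are recursive, uniformly in an index for $\psi$. The degrees are:

- $o_n$: $3+3\cdot 2=9$;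
- $x_n,y_n,z_n$: $3+2\cdot 2=7$;
- $q_n,r_n$: $4+2=6$;
- $p_n$: at most $4+2+2=8$;
- tube vertices at levels $t\ge1$: at most $2+2+2=6$, and at most $2+2+1=5$ at a capped last level;
- hubs: 4.

**Step 3: $G_\psi$ is planar.** Draw the $S_n$ in disjoint discs placed in a row, with $p_n$ on the outer face of $S_n$, and draw the edges $p_np_{n+1}$ outside the discs. Draw each tube inside the open face $Q_{n,i}$ as nested 4-cycles with antiprism edges between consecutive ones, shrinking to an interior point of the face if the tube is infinite. If the tube is finite, draw the edge $a_0^La_2^L$ or the hub inside the innermost cycle.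

**Step 4: proof of (a).** The purpose is to read off the commitment that Lemma 5(1) forces. Let $g$ be a 4-coloring of $G_\psi$. For each $n$ there is an $i$ with $\kappa(Q_{n,i})\in\{2,4\}$. Take the least such $i$ and put $h(n)=(i,\kappa(Q_{n,i}))$. This $h$ is computable from $g$.

Suppose $\psi(n)=h(n)=(i,k)$. Then $L=L_{n,i}<\infty$, and Lemma 3 applied $L$ times gives $\kappa(C^L_{n,i})=k$. If $k=2$, then $a^L_0$ and $a^L_2$ have the same color, but they are adjacent. If $k=4$, the hub is adjacent to all four colors. Both are impossible, so $h$ is an avoider.

**Step 5: proof of (b).** The purpose is to show that all remaining caps can be tolerated, and that the coloring can be produced level by level without knowing whether a cap will come. Let $h$ be an avoider and let $h(n)=(i,k)$. Color $S_n$ as in Lemma 5(2) for $(i,k)$, with the colors permuted so that $p_n$ has color 1 if $n$ is even and 2 if $n$ is odd. Then the edges $p_np_{n+1}$ are properly colored.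

Let $\{\alpha,\beta,\gamma,\delta\}$ be the set of four colors. In the following list $(c_0,c_1,c_2,c_3)\mapsto(d_0,d_1,d_2,d_3)$ gives the colors of $a^{t-1}_0,\dots,a^{t-1}_3$ and then those of $a^t_0,\dots,a^t_3$.

- Tube $i$, if $k=2$: $(\alpha,\beta,\alpha,\beta)\mapsto(\gamma,\delta,\gamma,\delta)$.
- Tube $i$, if $k=4$: $(\alpha,\beta,\gamma,\delta)\mapsto(\gamma,\delta,\alpha,\beta)$.
- Tubes $i'\ne i$: $(\alpha,\beta,\alpha,\gamma)\mapsto(\gamma,\delta,\beta,\delta)$ and $(\alpha,\beta,\gamma,\beta)\mapsto(\gamma,\delta,\alpha,\delta)$.

The last line covers every coloring with $\kappa=3$, since exactly one of the pairs $c_0,c_2$ and $c_1,c_3$ agrees. Each rule is proper if $d_j\ne d_{j+1}$ and $d_j\notin\{c_j,c_{j+1}\}$ for all $j$. The first condition is visible. For the second, the forbidden sets $\{c_j,c_{j+1}\}$ for $j=0,1,2,3$ and the chosen $d_j$ are: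

- first rule: always $\{\alpha,\beta\}$, and every $d_j$ is $\gamma$ or $\delta$;
- second rule: $\alpha\beta,\ \beta\gamma,\ \gamma\delta,\ \delta\alpha$, with $d=\gamma,\delta,\alpha,\beta$;
- third rule: $\alpha\beta,\ \beta\alpha,\ \alpha\gamma,\ \gamma\alpha$, with $d=\gamma,\delta,\beta,\delta$;
- fourth rule: $\alpha\beta,\ \beta\gamma,\ \gamma\beta,\ \beta\alpha$, with $d=\gamma,\delta,\alpha,\delta$.

The rules reproduce the patterns they start from: two colors in the first, four in the second, and in tubes $i'\ne i$ every level $t\ge1$ has exactly three colors, with $a^t_1,a^t_3$ equal and $a^t_0,a^t_2$ different.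

Now suppose $\psi(n)=(i',k')$ is defined, so that tube $i'$ is capped at level $L\ge1$. Since $h$ is an avoider, $(i',k')\ne(i,k)$.

- If $i'\ne i$, then $a^L_0,a^L_2$ have different colors and only three colors occur on $C^L_{n,i'}$. So the edge $a^L_0a^L_2$ is properly colored if $k'=2$, and the hub can take the fourth color if $k'=4$.
- If $i'=i$, $k=2$, $k'=4$: only two colors occur on $C^L_{n,i}$, so the hub can be colored.
- If $i'=i$, $k=4$, $k'=2$: all four colors on $C^L_{n,i}$ differ, so the edge is properly colored.

All this is computable from $h$. $\square$

The condition $L\ge1$ was used in the first of these cases. In the coloring for $(3,4)$ in Lemma 5(2), $Q_1=(2,3,2,4)$ has $a_0^0,a_2^0$ equal. A cap $a_0^0a_2^0$ placed directly in the face would punish this innocent coloring; one antiprism step is enough to turn the pattern around.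

## 7. No recursive 4-coloring

**Theorem 7.** There is a connected highly recursive planar graph, of maximum degree at most 9, with no recursive 4-coloring.

*Proof.* Let $\psi(n)=\varphi_n(n)$ if this is defined and is the code of an element of $\Lambda$, and let $\psi(n)$ be undefined otherwise. If $h$ is a recursive avoider of $\psi$, then $h=\varphi_n$ for some $n$. Then $\varphi_n(n)=h(n)\in\Lambda$, so $\psi(n)=h(n)$, a contradiction. So $\psi$ has no recursive avoider, and by Theorem 6(a) the graph $G_\psi$ has no recursive 4-coloring. By Theorem 6 it is connected, highly recursive, planar and of maximum degree at most 9. $\square$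

Hence not every highly recursive planar graph has a recursive 4-coloring.

## 8. PA degrees, $\Sigma^0_3$-completeness, 3-connected graphs

Recall that a *$\Pi^0_1$ class* in $2^{\mathbb N}$ is the set of infinite paths of a recursive tree $T\subseteq 2^{<\mathbb N}$ (a set of finite 0-1 strings closed under initial segments). It is nonempty iff $T$ is infinite, by König's lemma. For example, the 4-colorings of a recursive graph, coded by two bits per color, form a $\Pi^0_1$ class. A set is *$\Sigma^0_3$-complete* if it is $\Sigma^0_3$ and every $\Sigma^0_3$ set is many-one reducible to it. A graph with more than three vertices is *3-connected* if it stays connected after the deletion of any two vertices. We say that the neighborhood $N(v)$ is *spanned by a cycle* if the subgraph induced on $N(v)$ has a cycle through all vertices of $N(v)$. For instance, in $K_4$ each neighborhood is a triangle.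

**Theorem 8.**

(i) The graph $G$ in Theorem 7 can be chosen so that an oracle $X$ computes a 4-coloring of $G$ iff $X$ computes a member of every nonempty $\Pi^0_1$ class in $2^{\mathbb N}$ (that is, $X$ has PA degree).

(ii) The set of indices of connected highly recursive planar graphs that have a recursive 4-coloring is $\Sigma^0_3$-complete.

(iii) Theorems 6, 7 and (i), (ii) also hold with $G$ 3-connected and drawn so that the neighborhood of every vertex is spanned by a cycle (all faces at every vertex are triangles), with maximum degree at most 10.

(iv) The number 4 in Theorem 7 is optimal: 5 colors always suffice (Carstens).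

### From 4-colorings to paths through trees: proof of (i)

Take $G=G_\psi$ with the $\psi$ of Section 7.

**Step 1: the direction from right to left.** The 4-colorings of $G$ form a $\Pi^0_1$ class. It is nonempty, since $\psi$ has an avoider and Theorem 6(b) applies. So an $X$ that computes a member of every nonempty $\Pi^0_1$ class computes a 4-coloring.

**Step 2: from a 4-coloring to a diagonally nonrecursive function.** Call $f:\mathbb N\to\{0,\dots,k-1\}$ a *$D_k$ function* if $f(n)\ne\varphi_n(n)$ whenever $\varphi_n(n)\downarrow$. For example, $f(n)=1$ if $\varphi_n(n)=0$, and $f(n)=0$ otherwise, is a $D_2$ function. No $D_k$ function is recursive, since $f=\varphi_n$ would give $f(n)=\varphi_n(n)$.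

If $X$ computes a 4-coloring of $G$, then by Theorem 6(a) it computes an avoider $h$ of $\psi$. This is a $D_6$ function: if $\varphi_n(n)\downarrow<6$, then $\psi(n)=\varphi_n(n)\ne h(n)$, and if $\varphi_n(n)\downarrow\ge6$, then it differs from $h(n)<6$. A $D_6$ function is also a $D_{16}$ function.

**Step 3: every $D_{k^2}$ function $f$ computes a $D_k$ function.** The purpose is to bring the 16 values down to 2; the argument is credited to Friedberg. Identify numbers below $k^2$ with pairs of numbers below $k$. Let $s(x,y)$ be a recursive function such that $\varphi_{s(x,y)}$ is constantly $\langle\varphi_x(x),\varphi_y(y)\rangle$ if both computations converge to values below $k$, and nowhere defined otherwise. Write $f(s(x,y))=\langle u(x,y),v(x,y)\rangle$. If both computations converge to values below $k$, then $f(s(x,y))\ne\varphi_{s(x,y)}(s(x,y))$ says that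
$$u(x,y)\ne\varphi_x(x)\quad\text{or}\quad v(x,y)\ne\varphi_y(y).$$

- Suppose for some $x$ there is no $y$ with $\varphi_y(y)\downarrow=v(x,y)$. Fix such an $x$; then $y\mapsto v(x,y)$ is a $D_k$ function.
- Otherwise, for each $x$ search for a $y=y_x$ with $\varphi_y(y)\downarrow=v(x,y)$; the search always ends. Then $x\mapsto u(x,y_x)$ is a $D_k$ function. Indeed, if $\varphi_x(x)\downarrow<k$, then the second alternative in the display fails for $y=y_x$, so $u(x,y_x)\ne\varphi_x(x)$. If $\varphi_x(x)\downarrow\ge k$, then it differs from $u(x,y_x)<k$.

In both cases the new function is computable from $f$. Applying this with $k=4$ and then with $k=2$, we see that $X$ computes a $D_2$ function $f$.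

**Step 4: a $D_2$ function $f$ computes a path through any infinite recursive tree $T\subseteq2^{<\mathbb N}$.** Let $s$ be a recursive function such that $\varphi_{s(\sigma)}$, on any input, searches for a level at which exactly one of $\sigma0,\sigma1$ has no extension in $T$. If it finds one, it outputs the $i$ for which $\sigma i$ has none.

Suppose $\sigma$ has infinitely many extensions in $T$; then so does at least one of $\sigma0,\sigma1$. If $\sigma i$ has only finitely many, then $\sigma(1-i)$ has infinitely many, hence extensions at all levels above it. So the search succeeds, the output is $i$, and $f(s(\sigma))\ne i$ means $f(s(\sigma))=1-i$. If both have infinitely many, any choice is good. So in all cases $\sigma f(s(\sigma))$ again has infinitely many extensions in $T$. Iterating from the empty string gives a path. Since every nonempty $\Pi^0_1$ class is the set of paths of such a tree, $X$ computes a member of each of them. $\square$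

### Indices: proof of (ii)

**Step 1: the set is $\Sigma^0_3$.** An index codes programs for $\chi_V$, $\chi_E$ and the degree function. That these programs converge where they should is $\Pi^0_2$. Given this, symmetry of $E$ and absence of loops are $\Pi^0_1$. Correctness of degrees says that for each $v\in V$ there are $f(v)$ distinct neighbors and no $f(v)+1$ distinct neighbors, which is $\Pi^0_2$. Connectedness says that for any two vertices there is a path, which is $\Pi^0_2$. For countable graphs, planarity is equivalent to planarity of all finite subgraphs (Dirac–Schuster), which is $\Pi^0_1$ given totality. Finally, "there is an $e$ such that $\varphi_e$ is total and is a 4-coloring" is $\Sigma^0_3$. The conjunction is $\Sigma^0_3$.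

**Step 2: a family $\psi_x$.** The purpose is to let $\psi_x$ diagonalize fully if $x\notin A$ and be decidable if $x\in A$. Let $A\in\Sigma^0_3$. As every $\Pi^0_2$ relation reduces to "$W_e$ is infinite", there is a recursive $k$ with
$$x\in A\iff\exists y\;\;W_{k(x,y)}\text{ is infinite}.$$
Put $m_e(s)=\sum_{y\le e}|W_{k(x,y),s}|$, which is nondecreasing in $s$, and let
$$\psi_x(\langle e,m\rangle)=\lambda\iff\exists s\,\bigl[\,m_e(s)=m\ \text{ and }\ \varphi_{e,s}(\langle e,m\rangle)\downarrow=\lambda\in\Lambda\,\bigr].$$
There is at most one such $\lambda$, namely $\varphi_e(\langle e,m\rangle)$. So $\psi_x$ is partial recursive, with an index computable from $x$.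

**Step 3: if $x\notin A$, then $\psi_x$ has no recursive avoider.** For each $e$ all $W_{k(x,y)}$ with $y\le e$ are finite, so $m_e(s)$ has a final value $m$. If $\varphi_e$ is total with values in $\Lambda$, then at a late stage $s$ both $m_e(s)=m$ and $\varphi_{e,s}(\langle e,m\rangle)\downarrow$. So $\psi_x(\langle e,m\rangle)=\varphi_e(\langle e,m\rangle)$, and $\varphi_e$ is not an avoider.

**Step 4: if $x\in A$, then $\psi_x$ has a recursive avoider.** Let $y$ be least with $W_{k(x,y)}$ infinite. For $e<y$ the function $m_e$ is bounded, so only finitely many $\langle e,m\rangle$ with $e<y$ lie in $\operatorname{dom}\psi_x$; put these and their values into a finite table. For $e\ge y$ we have $m_e(s)\to\infty$. Given $\langle e,m\rangle$, find the first $s$ with $m_e(s)>m$. No later stage can have $m_e=m$, so checking the stages up to this one decides whether $\psi_x(\langle e,m\rangle)$ is defined, and gives its value. So we can recursively choose an element of $\Lambda$ different from the value, if there is one.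

By Theorem 6, $G_{\psi_x}$ has a recursive 4-coloring iff $\psi_x$ has a recursive avoider, that is, iff $x\in A$. An index of $G_{\psi_x}$ is computable from $x$. $\square$

### A triangulated backbone: proof of (iii)

**Step 1: the new graph.** The only non-rigid part of $G_\psi$ is the chain of edges $p_np_{n+1}$. We replace it by a triangulated strip. Take vertices $v_0,v_1,\dots$ with $v_iv_j$ an edge iff $1\le|i-j|\le3$, and identify
$$p_n=v_{4n},\qquad q_n=v_{4n+1},\qquad r_n=v_{4n+3}.$$
These three are pairwise adjacent, as they should be. Everything else is as in Section 6. Connectedness and high recursiveness hold as before.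

**Step 2: planarity.** Draw the triangle $v_0v_1v_2$, and successively place $v_{m+3}$ inside the triangle $v_mv_{m+1}v_{m+2}$, joined to its three corners. The next vertex and all later ones go inside $v_{m+1}v_{m+2}v_{m+3}$, so
$$A_m=v_mv_{m+1}v_{m+3},\qquad B_m=v_mv_{m+2}v_{m+3}$$
remain faces of the backbone. Together with the outer face $v_0v_1v_2$ these are all its faces at vertices. Draw the $n$-th gadget (the rest of $S_n$ and its tubes) in the face $A_{4n}=p_nq_nr_n$.

**Step 3: degrees.** A backbone vertex has at most 6 backbone neighbors. It belongs to at most one gadget, which adds at most 4 neighbors; for instance $p_n$ gets $x_n,z_n$ and two tube vertices. So its degree is at most 10. The other degrees are as in Section 6.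

**Step 4: (a) and (b) of Theorem 6.** The proof of (a) only used $S_n$ and its tubes and is unchanged. For (b), color $v_i$ by $1+(i\bmod 4)$. Adjacent backbone vertices have different colors, and $p_n,q_n,r_n$ get distinct colors, so the coloring of Lemma 5(2) for $h(n)$ can be permuted to agree with them. The tubes are then colored as before.

**Step 5: every neighborhood is spanned by a cycle.** For each vertex we list a cycle through all its neighbors in which every edge is the side opposite to the vertex in a triangular face. The number of edges of the cycle is the degree, so this also shows that all faces at the vertex are triangles.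

*Backbone without gadgets.* For $i\ge3$, $N(v_i)$ is spanned by
$$v_{i-3},\ v_{i-1},\ v_{i+2},\ v_{i+3},\ v_{i+1},\ v_{i-2}.$$
Its six edges, in order, come from the faces $B_{i-3},A_{i-1},B_i,A_i,B_{i-2},A_{i-3}$. For $i=2$ the cycle is $v_1,v_4,v_5,v_3,v_0$ (faces $A_1,B_2,A_2,B_0$ and the outer face). For $i=1$ it is $v_0,v_3,v_4,v_2$ (faces $A_0,B_1,A_1$ and the outer face). For $i=0$ it is $v_1,v_2,v_3$ (the outer face, $B_0$, $A_0$). If $v_i\in\{p_n,q_n,r_n\}$, then the edge joining the other two of these vertices comes from the face $A_{4n}$, so it belongs to the cycle.

*Tube paths.* Let $a_j$ be a corner of a 4-cycle to which an antiprism step with inner cycle $b$ is attached. The neighbors of $a_j$ on the inner cycle are $b_{j-1}$ and $b_j$, and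
$$a_{j-1},\ b_{j-1},\ b_j,\ a_{j+1}$$
is a path, whose edges are opposite to $a_j$ in the triangles $a_{j-1}a_jb_{j-1}$, $a_jb_{j-1}b_j$, $a_ja_{j+1}b_j$. Call it the *tube path* at $a_j$. Every face $Q_{n,i}$ has such a step, since $L_{n,i}\ge1$.

*Vertices of $S_n$* (we drop the index $n$).

- For $p$, replace the edge $qr$ of the backbone cycle by $q,x$, the tube path in $Q_3$ from $x$ to $z$, then $r$. For $q$, replace $pr$ by $p,x$, the tube path in $Q_1$ from $x$ to $y$, then $r$. For $r$, replace $pq$ by $q,y$, the tube path in $Q_2$ from $y$ to $z$, then $p$. The additional edges belong to the faces $pqx$, $qry$, $rpz$.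
- $N(x)$ is spanned by $p,q$, the tube path in $Q_1$ from $q$ to $o$, and the tube path in $Q_3$ from $o$ back to $p$. $N(y)$ is spanned by $q,r$, the tube path in $Q_2$ from $r$ to $o$, and the tube path in $Q_1$ from $o$ back to $q$. $N(z)$ is spanned by $r,p$, the tube path in $Q_3$ from $p$ to $o$, and the tube path in $Q_2$ from $o$ back to $r$.
- $N(o)$ is spanned by the three tube paths from $x$ to $y$, from $y$ to $z$, and from $z$ to $x$.

*Tube vertices.* Let $b_j$ be a vertex of level $t\ge1$, with previous level $a$. On the outer side there is the path
$$b_{j-1},\ a_j,\ a_{j+1},\ b_{j+1},$$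
since $b_{j-1}$ is joined to $a_j$ and $b_{j+1}$ is joined to $a_{j+1}$. Its edges belong to the triangles $a_jb_{j-1}b_j$, $a_ja_{j+1}b_j$, $a_{j+1}b_jb_{j+1}$. If there is a next level, the path is closed up by the tube path at $b_j$. At a capped last level with a hub, it is closed by the path from $b_{j+1}$ through the hub to $b_{j-1}$. At a last level with the edge $b_0b_2$, the inner triangles are $b_0b_1b_2$ and $b_0b_2b_3$. For $j=1,3$ the path is closed by the edge $b_0b_2$ itself. For $j=0,2$ the vertex $b_{j+2}$ is a neighbor of $b_j$ too, and the path is closed by $b_{j+1},b_{j+2},b_{j-1}$.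

*Hubs.* The neighborhood of a hub is spanned by its 4-cycle.

**Step 6: 3-connectedness.** The purpose is to reroute paths around two deleted vertices inside their neighborhoods. Let $u,w$ be vertices and $s,t\notin\{u,w\}$. Take a path from $s$ to $t$ in $G$; it meets each of $u,w$ at most once, and never at an end.

- Suppose the path has a passage $s',u,t'$ with $s',t'\ne w$. Both $s',t'$ lie in $N(u)\setminus\{w\}$, which is connected, being spanned by a cycle minus at most one vertex. Reroute inside $N(u)\setminus\{w\}$. Passages through $w$ with no $u$ next to it are treated in the same way.
- Suppose it has a passage $s',u,w,t'$. Then $w\in N(u)$. Let $c$ be a neighbor of $w$ on the cycle spanning $N(u)$; then $c\in N(u)\cap N(w)$ and $c\ne u,w$. Go from $s'$ to $c$ inside $N(u)\setminus\{w\}$, and from $c$ to $t'$ inside $N(w)\setminus\{u\}$, which is connected for the same reason. The same works with $u,w$ exchanged.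

None of the detours meets $u$ or $w$. So $s$ and $t$ are connected in $G-\{u,w\}$, and $G$ is 3-connected.

Since Theorem 6 holds for these graphs, with 10 in place of 9, so do Theorem 7, (i) and (ii), with the same proofs. $\square$

### Five colors: proof of (iv)

Every highly recursive planar graph has a recursive 5-coloring, by the theorem of Carstens quoted in Section 2. Together with Theorem 7, 5 is the exact number of colors needed for recursive colorings of highly recursive planar graphs. $\square$

**Remark on degrees (not used above).** By Schmerl's effective version of Brooks' theorem (*Canad. J. Math.* 34 (1982)), a highly recursive graph of maximum degree at most 4 with no $K_5$ has a recursive 4-coloring. Since $K_5$ is not planar, the answer is positive for planar graphs of maximum degree at most 4, while Theorem 7 makes it negative for maximum degree at most 9. The argument given here does not determine the exact threshold among the maximum degrees 5–9.
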